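# Time averages of a torus map over angle tripling: one limit measure for almost every starting point

## 1. Lebesgue measure as a candidate, tested on $\delta=0$, on $\epsilon=0$ and on the fixed fibers

On the torus $\mathbb T^2$, $\mathbb T=\mathbb R/2\pi\mathbb Z$, consider the 3-to-1 map
$$F(y,z)=\bigl(3y,\ z-\delta\sin z+\epsilon(1-\cos y)\bigr),\qquad 0<\epsilon<0.1,\quad 0<20\delta<\epsilon .$$
The paper "Unstable dimension variability: A source of nonhyperbolicity in chaotic systems" (http://yorke.umd.edu/Yorke_papers_most_cited_and_post2000/1997_12_Kostelich_Kan_al_PhysicaD_Unstable_Dim_Variability.pdf) proves as its Theorem A.1 that (1) for Lebesgue-almost every $(y,z)$ the $\omega$-limit set of the orbit is dense in $\mathbb T^2$, and (2) periodic saddle points are dense in $\mathbb T^2$. It then states Conjecture A.1: for Lebesgue-almost every $(y,z)$,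
$$\lim_{n\to\infty}\frac1n\sum_{k=1}^n\delta(F^k(y,z))=\mu$$
for one and the same $F$-invariant Borel probability $\mu$, called a Sinai–Bowen–Ruelle measure. Here $\delta(p)$ is the Dirac mass at $p$ (I also write $\delta_p$), not the parameter; convergence is weak-*, that is, integrals of continuous functions converge. (The upper limit of the sum is printed there as $\infty$; $n$ is meant.)

Write $f_y(z)=z-\delta\sin z+\epsilon(1-\cos y)$. This is the map from the fiber over $y$ to the fiber over $3y$; its derivative $f'(z)=1-\delta\cos z$ does not depend on $y$ and lies in $[1-\delta,1+\delta]$, so each $f_y$ is a circle diffeomorphism.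

**First guess.** Since $\delta$ is small, $F$ is nearly a rotation in each fiber over the tripling map. So one guesses: the conjecture is true, and $\mu$ is Lebesgue measure.

**Test with $\delta=0$.** Then $F(y,z)=(3y,z+\epsilon(1-\cos y))$. Integrating a continuous function of $F(y,z)$ first over $z$ removes the translation, and then tripling preserves Lebesgue measure in $y$. So Lebesgue measure is invariant, as guessed.

**Test with $\delta>0$.** The image of normalized Lebesgue measure under $F$ has the continuous density
$$(y,z)\mapsto\frac13\sum_{j=0}^2\frac1{f'(w_j)},\qquad f_{(y+2\pi j)/3}(w_j)=z,$$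
because the Jacobian of $F$ at a preimage is $3f'(w_j)$. Evaluate at $(0,0)$. For $j=0$ we have $w_0=0$ and $1/f'(0)=1/(1-\delta)>1$. For $j=1,2$ we have $1-\cos(2\pi j/3)=\frac32$, so $w_j$ solves $w-\delta\sin w=-\frac32\epsilon$. Hence $|w_j|\le\frac32\epsilon+\delta<\frac\pi2$, so $\cos w_j>0$ and again $1/f'(w_j)>1$. The density at $(0,0)$ exceeds $1$, so Lebesgue measure is not invariant. A weak-* limit of time averages is always invariant, so the time averages of no point whatsoever converge to Lebesgue measure. The guess for $\mu$ is wrong for every $\delta>0$; the guess "true" survives so far.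

**Test with $\epsilon=0$.** Now $F(y,z)=(3y,f_0(z))$ with $f_0(z)=z-\delta\sin z$. The fixed points of $f_0$ are $0$ and $\pi$. On $(0,\pi)$ orbits decrease to $0$ and on $(\pi,2\pi)$ they increase to $2\pi\equiv0$. So for almost every $y$, every $z\ne\pi$ has time averages tending to $m\times\delta_0$, where $m$ is normalized Lebesgue measure on the circle, while $z=\pi$ gives $m\times\delta_\pi$. There is one good measure and one exceptional point in each fiber.

**Test on the fixed fibers, $\epsilon,\delta>0$.** Over $y=0$ the map is $f_0$, and averages tend to $\delta_{(0,0)}$ or, for $z=\pi$, to $\delta_{(0,\pi)}$. Over $y=\pi$ the map is $f_\pi(z)=z-\delta\sin z+2\epsilon$, which moves every point forward and has no fixed point. So special $y$ behave differently from each other, and "almost every $y$" cannot be replaced by "every $y$".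

## 2. Theorems A and B

The conjecture is true, in a range larger than the stated one. The hypothesis will be
$$0<\epsilon\le\tfrac34,\qquad 0<\delta\le\tfrac\epsilon4 .\tag{H}$$
It contains the range $0<\epsilon<0.1$, $0<20\delta<\epsilon$.

**Notation.** For $z,z'\in\mathbb T$, $|z-z'|$ is arc distance and $|z|$ is arc distance to $0$; for an arc $A$, $|A|$ is its length. $I=[0,2\pi]$, and $m$ is normalized Lebesgue measure on $\mathbb T$ or on $I$. We put $f_y^n=f_{3^{n-1}y}\circ\cdots\circ f_{3y}\circ f_y$, so $F^n(y,z)=(3^ny,f_y^n(z))$. For a probability $\nu$ on $\mathbb T^2$,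
$$\lambda(\nu)=\int\log(1-\delta\cos z)\,d\nu(y,z),$$
the fiber exponent of $\nu$. The basin of $\mu$ is the set of points whose time averages converge to $\mu$. The unstable set of a point with a chosen backward orbit consists of the points having a backward orbit whose distance to the chosen one tends to $0$.

**Theorem A (the conjecture).** Assume (H). There is one $F$-invariant Borel probability $\mu$ such that for every $z\in\mathbb T$ and $m$-a.e. $y$, $\frac1n\sum_{k=1}^n\delta(F^k(y,z))\to\mu$ weak-*. In particular this holds for Lebesgue-a.e. $(y,z)$. Hence Conjecture A.1 is true for every choice of parameters with $0<\epsilon<0.1$ and $0<20\delta<\epsilon$.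

**Theorem B (additional structure).** Assume (H). Let $L=\epsilon/(2-\delta)$.

* (i) Rates. For each $\alpha\in(0,1]$ there are $C>0$, $\tau<1$ such that $\bigl|\int\varphi(F^n(y,g(y)))\,dm(y)-\int\varphi\,d\mu\bigr|\le C\|\varphi\|_{C^\alpha}\tau^n$ for all $L$-Lipschitz $g:I\to\mathbb T$ (e.g. constants) and all $n$, and $\bigl|\int\varphi\circ F^n\,\psi\,d\mu-\int\varphi\,d\mu\int\psi\,d\mu\bigr|\le C\|\varphi\|_{C^\alpha}\|\psi\|_{C^\alpha}\tau^n$.
* (ii) SRB structure. $\mu=\int(\mathrm{graph}\,\gamma_\omega)_*m\,dP(\omega)$ for a measurable family of $L$-Lipschitz curves $\gamma_\omega$ lying in unstable sets. The natural extension of $(F,\mu)$ is isomorphic to the Bernoulli shift $(\frac13,\frac13,\frac13)$. The exponents are $\log3$ and $\lambda(\mu)<0$, and $h_\mu(F)=\log3$ (Pesin formula).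
* (iii) Exact basin. There is a measurable $\kappa$, defined $m$-a.e., with $f_y\kappa(y)=\kappa(3y)$ for a.e. $y$, such that for $m$-a.e. $y$, $f_y^n$ contracts every compact arc of $\mathbb T\setminus\{\kappa(y)\}$ exponentially, and every $z\ne\kappa(y)$ has $(y,z)$ in the basin of $\mu$.
* (iv) Classification. The $F$-invariant probabilities with $y$-marginal $m$ are exactly $a\mu+(1-a)\mu^-$, $a\in[0,1]$, where $\mu^-=(\mathrm{id},\kappa)_*m\ne\mu$; both are ergodic, and $\lambda(\mu)<0<\lambda(\mu^-)$.
* (v) Support. For every $z$ and a.e. $y$, $\omega(y,z)=\operatorname{supp}\mu$. Hence, in the range $0<\epsilon<0.1$, $0<20\delta<\epsilon$, Theorem A.1(1) gives $\operatorname{supp}\mu=\mathbb T^2$.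

Here $(\mathrm{graph}\,g)_*m$ is the image of $m$ under $y\mapsto(y,g(y))$, and $P$ is the uniform measure on ternary sequences introduced below. Theorem A.1 is used only for the last sentence of (v). The test case $\epsilon=0$ is a picture of (iii) and (iv) outside the range (H): there $\kappa\equiv\pi$, $\mu=m\times\delta_0$, $\mu^-=m\times\delta_\pi$, with exponents $\log(1-\delta)<0<\log(1+\delta)$.

## 3. Random iteration of curves over the tripling map

A point with random $y$ sees a random sequence of ternary digits. If we follow a whole curve over $y$ instead of one point, the images under $F$ become a Markov chain on a compact space of curves. This section makes that precise and reduces Theorem A to uniqueness of a stationary law.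

**Definition (the curve maps).** Let $b_j(y)=(y+2\pi j)/3$, $j=0,1,2$, be the inverse branches of tripling, as maps $I\to I$. Let $\mathcal G$ be the set of $L$-Lipschitz maps $g:I\to\mathbb T$ with $d(g,h)=\sup_y|g(y)-h(y)|\le\pi$. Put
$$(T_jg)(y)=f_{b_j(y)}\bigl(g(b_j(y))\bigr).$$

So $F$ maps the piece of the graph of $g$ over $b_j(I)$ onto the graph of $T_jg$. Example: for $g\equiv z$, $(T_0g)(y)=z-\delta\sin z+\epsilon(1-\cos\frac y3)$. Its values at $y=0$ and $y=2\pi$ differ by $\frac32\epsilon$, which is not a multiple of $2\pi$: the image of a closed curve need not close up. This is why the curves live over the interval $I$ and not over the circle.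

The space $(\mathcal G,d)$ is compact by Arzelà–Ascoli. The map $f_y$ sends an arc of length $\ell$ to one of length at most $(1+\delta)\ell$, and changing $y$ to $y'$ rotates the image by $\epsilon|\cos y-\cos y'|\le\epsilon|y-y'|$; hence
$$|f_y(z)-f_{y'}(z')|\le(1+\delta)|z-z'|+\epsilon|y-y'| .$$
Since $b_j$ contracts by $3$, $T_jg$ is Lipschitz with constant $\frac{(1+\delta)L+\epsilon}3$, and this equals $L$ exactly because $L=\epsilon/(2-\delta)$. So $T_j:\mathcal G\to\mathcal G$, and $d(T_jg,T_jh)\le(1+\delta)d(g,h)$.

**Definition (the driving sequence).** Let $\Omega=\{0,1,2\}^{\mathbb N}$, $P$ the uniform Bernoulli measure, $\sigma$ the shift, $\mathcal F_k$ the $\sigma$-algebra generated by $\omega_1,\dots,\omega_k$, and $y(\omega)=2\pi\sum_{k\ge1}\omega_k3^{-k}\in I$. Put $\mathrm{ev}(g,\omega)=(y(\omega),g(y(\omega)))\in\mathbb T^2$ and $\Theta(g,\omega)=(T_{\omega_1}g,\sigma\omega)$. Given $g,h\in\mathcal G$ and $\omega$, put $G_n=T_{\omega_n}\cdots T_{\omega_1}g$ and $H_n=T_{\omega_n}\cdots T_{\omega_1}h$.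

We have $y_*P=m$, $y(\omega)=b_{\omega_1}(y(\sigma\omega))$, and $3y(\omega)\equiv y(\sigma\omega)$ modulo $2\pi$. The map $\mathrm{ev}$ is continuous. From
$$(T_{\omega_1}g)(y(\sigma\omega))=f_{b_{\omega_1}(y(\sigma\omega))}\bigl(g(b_{\omega_1}(y(\sigma\omega)))\bigr)=f_{y(\omega)}(g(y(\omega)))$$
we get $F\circ\mathrm{ev}=\mathrm{ev}\circ\Theta$, and by iteration
$$F^n(\mathrm{ev}(g,\omega))=\mathrm{ev}(G_n,\sigma^n\omega).\tag{1}$$
For $g\equiv z$, $h\equiv z'$ and $y=y(\omega)$ this contains the inequality
$$|f_y^nz-f_y^nz'|\le d(G_n,H_n).\tag{2}$$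

**Definition (stationary laws).** $\mathsf P\Phi(g)=\frac13\sum_j\Phi(T_jg)$ maps $C(\mathcal G)$ to itself. $S$ is the set of probabilities $\eta$ on $\mathcal G$ with $\eta\mathsf P=\eta$, i.e. $\int\mathsf P\Phi\,d\eta=\int\Phi\,d\eta$ for all $\Phi\in C(\mathcal G)$.

$S$ is convex and weak-* compact, and nonempty because a limit point of $\frac1n\sum_{k<n}\delta_g\mathsf P^k$ is stationary (applying $\mathsf P$ changes this average by $O(1/n)$). If $\eta\in S$, then for continuous $\Psi$, since $\omega_1$ and $\sigma\omega$ are independent,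
$$\int\Psi\circ\Theta\,d(\eta\times P)=\int\!\!\int\tfrac13\sum_j\Psi(T_jg,\omega')\,d\eta(g)\,dP(\omega')=\int\Psi\,d(\eta\times P),$$
so $\eta\times P$ is $\Theta$-invariant, and $\mu_\eta:=\mathrm{ev}_*(\eta\times P)$ is $F$-invariant.

Two examples, both outside (H). If $\epsilon=0$ then $L=0$, $\mathcal G$ consists of constants, and the point masses at $g\equiv0$ and at $g\equiv\pi$ are two stationary laws. If $\delta=0$, each $T_j$ commutes with the rotations $g\mapsto g+t$, so averaging a stationary law over $t$ gives a stationary law for which $g(y)$ is uniformly distributed for every $y$.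

**Lemma 1.** For every $g\in\mathcal G$ and $P$-a.e. $\omega$, every weak-* limit point of $\frac1n\sum_{k=1}^n\delta(F^k(\mathrm{ev}(g,\omega)))$ equals $\mu_\eta$ for some $\eta\in S$.

The purpose is to control time averages from a fixed starting curve, using only martingales.

**Step 1 (a law of large numbers).** This step replaces functions of $(G_k,\sigma^k\omega)$ by functions of $G_k$ alone. Let $\Psi\in C(\mathcal G\times\Omega)$ depend on $g,\omega_1,\dots,\omega_p$ only, $p\ge1$, and put $\bar\Psi(g)=\int\Psi(g,\cdot)\,dP$. Let $D_k=\Psi(G_k,\sigma^k\omega)-\bar\Psi(G_k)$. It is bounded and $\mathcal F_{k+p}$-measurable. As $G_k$ is $\mathcal F_k$-measurable and $\sigma^k\omega$ is independent of $\mathcal F_k$, $E[D_k\mid\mathcal F_k]=0$. So for each $a\in\{1,\dots,p\}$ the variables $D_a,D_{a+p},D_{a+2p},\dots$ are bounded martingale differences. The martingale $\sum_{i\ge1}D_{a+(i-1)p}/i$ has orthogonal increments with summable variances, so it converges a.s., and Kronecker's lemma gives $\frac1n\sum_{i\le n}D_{a+(i-1)p}\to0$ a.s. Summing over $a$,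
$$\frac1n\sum_{k\le n}D_k\to0\quad\text{a.s.}$$
In the same way, for $\Phi\in C(\mathcal G)$, the differences $\Phi(G_{k+1})-\mathsf P\Phi(G_k)$ are bounded martingale differences, so $\frac1n\sum_{k\le n}(\Phi(G_{k+1})-\mathsf P\Phi(G_k))\to0$ a.s.

**Step 2 (all functions at once).** This step finds one null set for all test functions. By uniform continuity, $\Psi(g,\omega_1\dots\omega_p000\dots)\to\Psi(g,\omega)$ uniformly as $p\to\infty$, so functions of the type in Step 1 are dense in $C(\mathcal G\times\Omega)$. This space and $C(\mathcal G)$ are separable. Hence a.s. both statements of Step 1 hold for all $\Psi\in C(\mathcal G\times\Omega)$ and all $\Phi\in C(\mathcal G)$.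

**Step 3 (limit points).** This step identifies the limits. Fix $\omega$ in this full-measure set and a subsequence along which $\frac1n\sum_{k\le n}\delta(F^k(\mathrm{ev}(g,\omega)))$ converges. Pass to a further subsequence along which $\frac1n\sum_{k\le n}\delta_{G_k}\to\eta$. The second statement gives $\int\Phi\,d\eta=\int\mathsf P\Phi\,d\eta$, so $\eta\in S$. The first gives $\frac1n\sum_{k\le n}\Psi(G_k,\sigma^k\omega)\to\int\bar\Psi\,d\eta$, i.e. $\frac1n\sum_{k\le n}\delta_{(G_k,\sigma^k\omega)}\to\eta\times P$. By (1) the empirical measures of the $F$-orbit are the images of these under the continuous map $\mathrm{ev}$, so they converge to $\mathrm{ev}_*(\eta\times P)=\mu_\eta$. $\square$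

**Consequence.** Theorem A follows once $S$ is shown to be a single point $\{\eta\}$. Indeed, then by compactness the averages converge to $\mu_\eta$ for every $g$ and $P$-a.e. $\omega$. Constants $g\equiv z$ lie in $\mathcal G$. The set of $(y,z)$ where convergence to a given measure holds is Borel (test on countably many continuous functions), and $y_*P=m$, so a statement true for $P$-a.e. $\omega$ becomes one for $m$-a.e. $y$. Fubini then gives Lebesgue-a.e. $(y,z)$.

## 4. The fiber exponent, and why Lebesgue measure does not decide its sign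

Uniqueness of a stationary law follows if two curves driven by the same digits come together. Two nearby curves do so if the maps contract on average, that is, if $\log f'$ has negative mean along the process. The direct attempt uses the mean against Lebesgue measure. By strict Jensen, since $\int(1-\delta\cos z)\,dm=1$,
$$\int\log(1-\delta\cos z)\,dm(z)<0 .$$
This is encouraging and insufficient. The mean that governs long products is $\lambda(\mu_\eta)$ for a stationary $\eta$, and Section 1 showed that $\mu_\eta$, being invariant, is never Lebesgue measure. Can closeness to Lebesgue measure save the argument? For $|x|\le\frac12$ one has $|\log(1-x)+x|\le x^2$, so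
$$\Bigl|\lambda(\nu)+\delta\int\cos z\,d\nu\Bigr|\le\delta^2 .$$
For Lebesgue measure the integral of $\cos z$ is zero, and the whole negative exponent has size at most $\delta^2$. If some $\nu$ has $\int\cos z\,d\nu<-\delta$, then $\lambda(\nu)>0$. So one would have to know $\int\cos z\,d\mu_\eta$ to accuracy $\delta$, and nothing we have gives that. The case $\epsilon=0$ shows that the difficulty is real: there the point mass at $g\equiv\pi$ is stationary with exponent $\log(1+\delta)>0$. In the case $\delta=0$ every exponent is $0$, and two constant curves stay at the same distance forever.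

In the two bad cases a common feature is visible. Let $\mu_y$ be the law of $g(y)$ under $\eta$. For $\epsilon=0$ and the law $\delta_{g\equiv\pi}$ we have $\mu_y=\delta_\pi$; for $\delta=0$ and the rotation-averaged law, $\mu_y$ is uniform. In both, $f_{y*}\mu_y=\mu_{3y}$: the fiber measures are carried exactly onto each other. The plan is as follows.

* Under (H), exact transport $f_{y*}\mu_y=\mu_{3y}$ is impossible (Lemma 3).
* If transport is not exact, an entropy $h$ is positive, and then the mass in small arcs followed along orbits decays like $e^{-hn}$.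
* If the exponent were $\ge0$, these arcs would not need to shrink faster than $e^{-\text{small}\cdot n}$, and there are too few of them to carry the total mass. So the exponent is negative, without computing it.

## 5. Fiber measures of a stationary law

The purpose of the next lemma is to describe $\mu_\eta$ fiber by fiber, and in particular to show that the fiber measures close up over the circle, although the individual curves do not.

**Lemma 2.** Let $\eta\in S$ and $\mu_y=(g\mapsto g(y))_*\eta$ for $y\in I$. Then $\mu_\eta=\int\delta_y\times\mu_y\,dm(y)$; $\mu_0=\mu_{2\pi}$; $y\in\mathbb T\mapsto\mu_y$ is weak-* continuous; and $f_{y*}\mu_y\le3\mu_{3y}$ for all $y\in\mathbb T$.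

*Proof.* Since $y_*P=m$ and $g$, $\omega$ are independent under $\eta\times P$, $\int\varphi\,d\mu_\eta=\iint\varphi(y,g(y))\,d\eta(g)\,dm(y)$, which is the first claim. Continuity on $I$ follows from $|g(y)-g(y')|\le L|y-y'|$ for all $g\in\mathcal G$. If $g$ has law $\eta$ and $j$ is uniform and independent, then $T_jg$ has law $\eta$. Evaluating at $y$,
$$\mu_y=\tfrac13\sum_{j=0}^2(f_{b_j(y)})_*\mu_{b_j(y)},\qquad y\in I.\tag{3}$$
We have $b_0(2\pi)=b_1(0)$, $b_1(2\pi)=b_2(0)$, $b_0(0)=0$, $b_2(2\pi)=2\pi$ and $f_{2\pi}=f_0$. Subtracting (3) at $0$ from (3) at $2\pi$, two of the three terms cancel and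
$$\mu_{2\pi}-\mu_0=\tfrac13f_{0*}(\mu_{2\pi}-\mu_0).$$
Pushing forward does not increase total variation, so the total variation of $\mu_{2\pi}-\mu_0$ is at most a third of itself, hence zero. Thus $y\mapsto\mu_y$ is well defined and continuous on $\mathbb T$. Finally, for $y\in[0,2\pi)$ let $y'\in[0,2\pi)$ represent $3y$. Then $y=b_j(y')$ for some $j$, and dropping the other two terms in (3) at $y'$ gives $f_{y*}\mu_y\le3\mu_{y'}$. $\square$

**Lemma 3.** No $\eta\in S$ satisfies $f_{y*}\mu_y=\mu_{3y}$ for $m$-a.e. $y$.

The fibers over $0$ and over $\pi$ are both fixed, and their dynamics are incompatible: exact transport would spread the fixed-point structure of $f_0$ to every fiber, but $f_\pi$ has no fixed points and no points of period two.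

*Proof.* Suppose it does. Both sides are weak-* continuous in $y$, so the identity holds for all $y\in\mathbb T$. At $y=0$ it says that $\mu_0$ is $f_0$-invariant. As $f_0$ fixes only $0,\pi$ and all other orbits converge to $0$, only $0$ and $\pi$ are recurrent. By Poincaré recurrence $\mu_0=a\delta_0+(1-a)\delta_\pi$ for some $a\in[0,1]$.

Let $y=2\pi i/3^n$. Then $3^ny\equiv0$, so $(f_y^n)_*\mu_y=\mu_0$. As $f_y^n$ is a homeomorphism, $\mu_y=a\delta_u+(1-a)\delta_v$ for some $u,v$. Such $y$ are dense, $\mu_y$ is continuous in $y$, and measures of this form with the same $a$ are closed under weak-* limits (pass to convergent $u$'s and $v$'s). So every $\mu_y$ has this form; in particular $\operatorname{supp}\mu_\pi$ has at most two points.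

As $3\pi\equiv\pi$, $\mu_\pi$ is $f_\pi$-invariant, so $f_\pi$ permutes $\operatorname{supp}\mu_\pi$ and $f_\pi^2$ fixes a point. But $f_\pi$ displaces each point forward by an amount in $[2\epsilon-\delta,2\epsilon+\delta]$, so $f_\pi^2$ displaces by an amount in $[4\epsilon-2\delta,4\epsilon+2\delta]$. By (H), $4\epsilon-2\delta\ge3.5\,\epsilon>0$ and $4\epsilon+2\delta\le3+\frac38<3.4<2\pi$. So $f_\pi^2$ fixes no point, a contradiction. $\square$

## 6. Extreme stationary laws are ergodic

We will apply Birkhoff's theorem to $\mu_\eta$, so we need ergodicity for suitable $\eta$. Recall that $\eta$ is extreme in $S$ if it is not a proper convex combination of two different elements of $S$.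

**Lemma 4.** If $\eta$ is an extreme point of $S$, then $\Theta$ is ergodic for $\eta\times P$; hence $\mu_\eta$ is $F$-ergodic.

*Proof.* Let $\phi$ be bounded Borel with $\phi\circ\Theta=\phi$ a.e. We show it is constant a.e. Let $\bar\phi(g)=\int\phi(g,\cdot)\,dP$.

**Step 1 ($\phi$ depends on $g$ only).** This removes the variable $\omega$. Since $\phi=\phi\circ\Theta^n=\phi(G_n,\sigma^n\omega)$ a.e. and $\sigma^n\omega$ is independent of $(g,\mathcal F_n)$, we have $E[\phi\mid g,\mathcal F_n]=\bar\phi(G_n)$. By martingale convergence $\bar\phi(G_n)\to\phi$ a.s. Also $G_n$ is the first coordinate of $\Theta^n(g,\omega)$ and $\Theta$ preserves $\eta\times P$, so $\bar\phi(G_n)$ is a stationary process as well as a bounded martingale. Therefore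
$$E(\bar\phi(G_{n+1})-\bar\phi(G_n))^2=E\bar\phi(G_{n+1})^2-E\bar\phi(G_n)^2=0 .$$
So $\bar\phi(G_n)=\bar\phi(g)$ a.s. for all $n$, whence $\phi=\bar\phi(g)$ a.s. The case $n=0$ gives $\bar\phi(T_jg)=\bar\phi(g)$ for $\eta$-a.e. $g$ and all $j$.

**Step 2 ($\bar\phi$ is constant).** This uses extremality. For each $c$ and Borel $A\subset\mathcal G$,
$$\tfrac13\sum_j\eta\{\bar\phi(g)>c,\ T_jg\in A\}=\tfrac13\sum_j\eta\{\bar\phi(T_jg)>c,\ T_jg\in A\}=\eta(A\cap\{\bar\phi>c\}),$$
the last equality by stationarity. So $\eta|_{\{\bar\phi>c\}}$ is $\mathsf P$-invariant, and so is $\eta|_{\{\bar\phi\le c\}}$ by subtraction. If $0<\eta\{\bar\phi>c\}<1$, normalizing these two mutually singular measures would write $\eta$ as a proper convex combination of different elements of $S$. So $\eta\{\bar\phi>c\}\in\{0,1\}$ for all $c$, i.e. $\bar\phi$ is $\eta$-a.e. constant.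

If $A$ is $F$-invariant modulo $\mu_\eta$, then $\mathrm{ev}^{-1}A$ is $\Theta$-invariant modulo $\eta\times P$ because $F\circ\mathrm{ev}=\mathrm{ev}\circ\Theta$. So $\mu_\eta$ is ergodic. $\square$

## 7. Differentiating one measure against another on the circle

We need the density of one fiber measure against another as a limit of ratios on small arcs, with control of the supremum of the ratios. Let $B_r(z)$ be the open arc of radius $r$ about $z$.

**Lemma 5 (maximal inequality and differentiation).** Let $\nu$ be a probability and $\alpha$ a finite measure on $\mathbb T$.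

(a) For $t>0$, $\nu\bigl\{z\in\operatorname{supp}\nu:\ \sup_{0<s<1}\alpha(B_s(z))/\nu(B_s(z))>t\bigr\}\le2\alpha(\mathbb T)/t$.

(b) If $\alpha=u\nu+\alpha^s$ with $u\in L^1(\nu)$ and $\alpha^s\perp\nu$, then $\alpha(B_r(z))/\nu(B_r(z))\to u(z)$ as $r\to0$ for $\nu$-a.e. $z$.

*Proof.* **Step 1 (measurability).** This makes the set in (a) legitimate. The map $z\mapsto\alpha(B_s(z))$ is lower semicontinuous, and $s\mapsto\alpha(B_s(z))$ is left-continuous because open arcs are increasing unions of smaller ones; the same holds for $\nu$. On $\operatorname{supp}\nu$ the denominators are positive, so by left-continuity the supremum may be taken over rational $s$, and the set in (a) is Borel.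

**Step 2 (proof of (a)).** We cover and count overlaps. Let $K$ be a compact subset of the set in (a). Cover $K$ by finitely many arcs $B=B_s(z)$, $s<1$, with $\alpha(B)>t\,\nu(B)$, and take a minimal subcover $\{B_i\}$. No point lies in three of its arcs: three arcs of length less than $2$ with a common point lie in an arc of length less than $4<2\pi$, so they can be viewed as intervals in a line. The one with leftmost left endpoint and the one with rightmost right endpoint both contain the common point, so they cover the union of the three, and some arc is redundant, against minimality. Hence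
$$\nu(K)\le\sum\nu(B_i)\le t^{-1}\sum\alpha(B_i)\le2\alpha(\mathbb T)/t .$$
Inner regularity of $\nu$ gives (a).

**Step 3 (proof of (b), absolutely continuous part).** We approximate the density by a continuous one. Let $\alpha=u\nu$. If $u$ is continuous, the claim is clear at every point of $\operatorname{supp}\nu$. In general, given $\zeta>0$ choose a continuous $v$ with $\int|u-v|\,d\nu<\zeta$. At $z\in\operatorname{supp}\nu$,
$$\limsup_{r\to0}\Bigl|\frac{\alpha(B_r(z))}{\nu(B_r(z))}-u(z)\Bigr|\le\sup_{s<1}\frac{(|u-v|\nu)(B_s(z))}{\nu(B_s(z))}+|v(z)-u(z)| .$$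
By (a) the first term exceeds $t$ on a set of $\nu$-measure at most $2\zeta/t$, and by Chebyshev the second exceeds $t$ on a set of measure at most $\zeta/t$. So the left side exceeds $2t$ on a set of (outer) measure at most $3\zeta/t$. Let $\zeta\to0$, then $t\to0$.

**Step 4 (proof of (b), singular part).** We show that its ratios tend to $0$. Let $\alpha=\alpha^s$ and $\zeta>0$. Choose a compact $K$ with $\nu(K)=0$ and $\alpha^s(\mathbb T\setminus K)<\zeta$. For $z\notin K$ small arcs $B_r(z)$ miss $K$, so only $\alpha^s|_{\mathbb T\setminus K}$ matters, and (a) gives $\nu\{\limsup_{r\to0}\alpha^s(B_r)/\nu(B_r)>t\}\le2\zeta/t$. Let $\zeta\to0$. $\square$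

## 8. Every stationary law has negative fiber exponent

**Proposition 6.** $\lambda(\mu_\eta)<0$ for all $\eta\in S$. Hence $\lambda_*:=\max_{\eta\in S}\lambda(\mu_\eta)<0$.

*Proof.* **Step 1 (reduction to an ergodic measure).** We want to argue by contradiction with an ergodic measure. Put
$$\psi(g)=\int\log f'(g(y))\,dm(y),$$
a continuous function on $\mathcal G$. By Lemma 2, $\lambda(\mu_\eta)=\int\psi\,d\eta$, which is affine and continuous on the compact convex set $S$. Its maximizers form a nonempty closed face, which contains an extreme point of $S$ by Krein–Milman. So it suffices to treat extreme $\eta$. Let $\mu=\mu_\eta$, ergodic by Lemma 4, $\lambda=\lambda(\mu)$, and suppose $\lambda\ge0$.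

**Step 2 (an entropy that is positive).** This step turns Lemma 3 into a number. Let
$$\alpha_y=(f_y^{-1})_*\mu_{3y},\qquad\alpha=\int\delta_y\times\alpha_y\,dm(y).$$
The map $y\mapsto\alpha_y$ is weak-* continuous on $\mathbb T$. Lemma 2 says $\mu_y\le3\alpha_y$ for all $y$, so $\mu\le3\alpha$. Let $J=d\mu/d\alpha$, a Borel function with values in $[0,3]$. Both $\int\delta_y\times J(y,\cdot)\alpha_y\,dm$ and $\int\delta_y\times\mu_y\,dm$ equal $\mu$, so by uniqueness of disintegrations $\mu_y=J(y,\cdot)\alpha_y$ for a.e. $y$. Put
$$h(y)=\int\log J\,d\mu_y=\int J\log J\,d\alpha_y .$$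
The function $x\log x$ is bounded on $[0,3]$, so $h(y)$ is bounded, and it is measurable. It is strictly convex and vanishes at $1=\int J\,d\alpha_y$, so Jensen gives $h(y)\ge0$ with equality iff $J=1$ $\alpha_y$-a.e., i.e. iff $\mu_y=\alpha_y$, i.e. iff $f_{y*}\mu_y=\mu_{3y}$. Let $h=\int h(y)\,dm(y)=\int\log J\,d\mu$. If $h=0$, exact transport would hold for a.e. $y$, which Lemma 3 forbids. So $0<h\le\log3$.

To see what $J$ means: by (3), $J/3$ at $(y,z)$ is the conditional probability, given the point $f_y(z)$ in the fiber over $3y$, that it came from the branch of $y$. In the excluded case $\epsilon=0$ with $\mu_y=\delta_0$ we have $J=1$ and $h=0$: the point reveals nothing about the branch. If the three measures in (3) are mutually singular for a.e. base point, then $\mu_{3y}$ restricted to a set carrying the piece $f_{y*}\mu_y$ is a third of that piece, so $J=3$ $\mu$-a.e. and $h=\log3$.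

**Step 3 (the entropy seen on small arcs).** We want to read $-\log J$ from the masses of arcs. For $0<r\le1$ and $z\in\operatorname{supp}\mu_y$ put
$$q_r(y,z)=\log\frac{\alpha_y(B_r(z))}{\mu_y(B_r(z))}\ge-\log3,\qquad Q_r=\sup_{0<s<r}q_s .$$

These are Borel. First, $(y,z)\mapsto\mu_y(B_r(z))$ is lower semicontinuous: if $(y_n,z_n)\to(y,z)$ and $r'<r$, then $B_{r'}(z)\subset B_r(z_n)$ for large $n$, so $\liminf\mu_{y_n}(B_r(z_n))\ge\liminf\mu_{y_n}(B_{r'}(z))\ge\mu_y(B_{r'}(z))$, the last inequality because $B_{r'}(z)$ is open and $\mu_{y_n}\to\mu_y$; let $r'\uparrow r$. The same holds for $\alpha_y$. Both are left-continuous in $r$, so suprema over $s$ may be taken over rational $s$. Thus $\{(y,z):z\in\operatorname{supp}\mu_y\}=\bigcap_{r\in\mathbb Q\cap(0,1)}\{\mu_y(B_r(z))>0\}$ is Borel, of full $\mu$-measure, and $q_r,Q_r$ are Borel on it.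

For a.e. $y$ we have $\alpha_y|_{\{J>0\}}=J^{-1}\mu_y$, and $\alpha_y|_{\{J=0\}}\perp\mu_y$ because $\mu_y\{J=0\}=0$. Lemma 5(b) with $\nu=\mu_y$ and $u=J^{-1}1_{\{J>0\}}$ (whose $\mu_y$-integral is $\alpha_y\{J>0\}\le1$) gives $q_r\to-\log J$ $\mu$-a.e. as $r\to0$. So $Q_r\downarrow-\log J$ $\mu$-a.e. as $r\downarrow0$. By Lemma 5(a) with $t=e^u$, $\mu(Q_1>u)\le2e^{-u}$ for $u\ge0$, so $Q_1^+\in L^1(\mu)$. As $-\log3\le Q_r\le Q_1^+$, dominated convergence yields
$$\int Q_r\,d\mu\downarrow-h\qquad(r\downarrow0).$$

**Step 4 (arcs of slowly shrinking size lose mass at rate $h$).** Here $\lambda\ge0$ enters. Choose $\xi>0$ with $5\xi<h$. Choose $r_*\in(0,1)$ with $\int Q_{r_*}\,d\mu<-h+\xi$ and $|\log f'(z)-\log f'(z')|\le\xi$ whenever $|z-z'|<r_*$. For $p\in\mathbb T^2$ write $F^kp=(y_k,z_k)$, and for $\rho\in(0,1)$ put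
$$R_k=\rho\exp\sum_{i<k}\bigl(\log f'(z_i)-\lambda-2\xi\bigr).$$
By Birkhoff, $\frac1k\sum_{i<k}\log f'(z_i)\to\lambda$ $\mu$-a.e., so the exponent is asymptotic to $-2\xi k$ and is bounded above in $k$, a.e. So for $\rho$ small enough, fixed from now on, $\mu\{R_k<r_*\ \forall k\ge0\}\ge\frac34$. Again by Birkhoff, for all large $n$, with $\mu$-probability at least $\frac34$ both
$$R_n\ge\rho e^{-3\xi n}=:\rho_n\qquad\text{and}\qquad\sum_{k<n}Q_{r_*}(F^kp)\le-(h-2\xi)n .$$
Work on the intersection of the two events, of measure at least $\frac12$, discarding the null set where some $z_k\notin\operatorname{supp}\mu_{y_k}$.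

On $B_{R_k}(z_k)$ the derivative of $f_{y_k}$ is at least $f'(z_k)e^{-\xi}$, since $R_k<r_*$. So $f_{y_k}(B_{R_k}(z_k))$ contains the arc about $z_{k+1}$ of radius $R_kf'(z_k)e^{-\xi}$. As $\lambda\ge0$, $R_{k+1}=R_kf'(z_k)e^{-\lambda-2\xi}\le R_kf'(z_k)e^{-\xi}$. Hence $B_{R_{k+1}}(z_{k+1})\subset f_{y_k}(B_{R_k}(z_k))$, and
$$\mu_{y_{k+1}}(B_{R_{k+1}}(z_{k+1}))\le\alpha_{y_k}(B_{R_k}(z_k))=e^{q_{R_k}(F^kp)}\mu_{y_k}(B_{R_k}(z_k))\le e^{Q_{r_*}(F^kp)}\mu_{y_k}(B_{R_k}(z_k)).$$
The first inequality is the definition of $\alpha_{y_k}$. Iterating from $k=0$ and using $\mu_{y_0}(\cdot)\le1$,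
$$\mu_{y_n}(B_{\rho_n}(z_n))\le\mu_{y_n}(B_{R_n}(z_n))\le e^{-(h-2\xi)n}.$$
So the Borel set $A_n=\{(y,z):\mu_y(B_{\rho_n}(z))\le e^{-(h-2\xi)n}\}$ satisfies $\mu(A_n)=\mu(F^{-n}A_n)\ge\frac12$ for all large $n$.

**Step 5 (too few arcs).** We count to get a contradiction. Cover $\mathbb T$ by at most $2\pi/\rho_n+1\le9/\rho_n$ arcs of length less than $\rho_n$. If such an arc contains a $z$ with $(y,z)\in A_n$, it lies in $B_{\rho_n}(z)$, so its $\mu_y$-measure is at most $e^{-(h-2\xi)n}$. Summing over arcs and integrating over $y$,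
$$\mu(A_n)\le\frac9{\rho_n}e^{-(h-2\xi)n}=9\rho^{-1}e^{-(h-5\xi)n}\to0,$$
contradicting $\mu(A_n)\ge\frac12$. So $\lambda<0$ for extreme $\eta$, and the maximum $\lambda_*$ is negative. $\square$

## 9. Contraction on average for nearby curves

The exponent is an average over $y$, whereas $d$ is a supremum over $y$. The next lemma bridges this: inverse branches contract $y$ so strongly that the logarithmic derivative along a branch hardly depends on $y$.

**Lemma 7.** There are $N\in\mathbb N$, $s\in(0,1]$, $r_0\in(0,1)$, $\theta<1$ with $E\,d(G_N,H_N)^s\le\theta\,d(g,h)^s$ whenever $d(g,h)\le r_0$.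

*Proof.* **Step 1 (uniform averages).** We make the exponent uniform over starting curves:
$$\limsup_{n\to\infty}\sup_{g\in\mathcal G}\frac1n\sum_{k<n}\mathsf P^k\psi(g)\le\lambda_* .$$
Otherwise there are $c>0$, $n_i\to\infty$ and $g_i$ for which the average exceeds $\lambda_*+c$. A limit point $\eta$ of $\frac1{n_i}\sum_{k<n_i}\delta_{g_i}\mathsf P^k$ is stationary, and $\int\psi\,d\eta\ge\lambda_*+c$, against the definition of $\lambda_*$.

**Step 2 (supremum against mean).** We bound the largest log-derivative over a branch. Fix $n$. For $y\in I$ put $y_k=b_{\omega_{k+1}}\cdots b_{\omega_n}(y)$, so $y_n=y$ and $y_k=b_{\omega_{k+1}}(y_{k+1})$. By definition of $T_j$, $G_{k+1}(y_{k+1})=f_{y_k}(G_k(y_k))$. Let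
$$\Lambda_n(g,\omega)=\sup_{y\in I}\sum_{k<n}\log f'(G_k(y_k)),$$
and let $\ell>0$ be a Lipschitz constant of $\log f'$. For $y,y'\in I$, $|G_k(y_k)-G_k(y'_k)|\le2\pi L3^{-(n-k)}$, so the sum oscillates in $y$ by at most $\sum_{k<n}2\pi\ell L3^{-(n-k)}\le\pi\ell L=:D$. Let $y$ be uniform on $I$ and independent of $\omega$. Then $y_k$ is uniform, and it depends only on $y,\omega_{k+1},\dots,\omega_n$, so it is independent of $G_k$. Hence $E\log f'(G_k(y_k))=E\psi(G_k)=\mathsf P^k\psi(g)$. As the supremum is at most the mean over $y$ plus $D$,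
$$E\Lambda_n(g,\cdot)\le D+\sum_{k<n}\mathsf P^k\psi(g).$$
Since $\lambda_*<0$, Step 1 lets us fix $N$ with $E\Lambda_N(g,\cdot)\le-2$ for all $g\in\mathcal G$.

**Step 3 (from derivatives to distances).** We compare two nearby curves. Fix $r_1\in(0,1)$ with $N\ell r_1\le1$ and put $r_0=r_1(1+\delta)^{-N}$. If $d(g,h)\le r_0$, then $d(G_k,H_k)\le r_1$ for $k\le N$. On the short arc between $G_k(y_k)$ and $H_k(y_k)$ the derivative is at most $e^{\ell r_1}f'(G_k(y_k))$, so with $y_k$ as above for $n=N$,
$$|H_{k+1}(y_{k+1})-G_{k+1}(y_{k+1})|\le e^{\ell r_1}f'(G_k(y_k))\,|H_k(y_k)-G_k(y_k)| .$$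
Multiplying over $k<N$ and taking the supremum over $y=y_N$, $d(G_N,H_N)\le e^Xd(g,h)$ with $X=1+\Lambda_N(g,\omega)$. Here $EX\le-1$ and $|X|\le B:=1+N|\log(1-\delta)|$.

**Step 4 (a small power contracts).** We pass from logarithms to a moment. From $e^t\le1+t+t^2e^{|t|}$, for $s\in(0,1]$,
$$Ee^{sX}\le1-s+s^2B^2e^B\le1-\tfrac s2=:\theta$$
once $s\le1/(2B^2e^B)$. Thus $E\,d(G_N,H_N)^s\le\theta\,d(g,h)^s$. $\square$

## 10. Bringing two distant curves together

Lemma 7 says nothing about curves that are far apart. Repeating the digit $0$ helps: $T_0$ fixes the base point $y=0$, moves $g(0)$ by $f_0$ toward $0$, and $T_0^n$ only looks at $g$ near $y=0$. It fails only if $g(0)$ is at or near the repelling point $\pi$ of $f_0$. The digit $1$ moves $g(0)$ forward by a controlled amount, so applying it at most twice avoids $\pi$ for both curves at once.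

**Lemma 8.** For each $r>0$ there is $n(r)$ such that for all $g,h\in\mathcal G$ there is $k\in\{0,1,2\}$ with $d(T_0^nT_1^kg,T_0^nT_1^kh)\le r$ for all $n\ge n(r)$.

*Proof.* **Step 1 (moving away from $\pi$).** We choose $k$. We have $(T_1g)(0)=f_{2\pi/3}(g(2\pi/3))$ and $1-\cos\frac{2\pi}3=\frac32$. If $a$ is a lift of $g(0)$ to $\mathbb R$, then $g(2\pi/3)$ has a lift within $\frac{2\pi}3L$ of $a$, so $(T_1g)(0)$ has a lift in $[a+c_1,a+c_2]$ with
$$c_1=\tfrac32\epsilon-\delta-\tfrac{2\pi}3L,\qquad c_2=\tfrac32\epsilon+\delta+\tfrac{2\pi}3L .$$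
By (H), $\delta\le\frac\epsilon4\le\frac3{16}$, so $L\le\frac{16}{29}\epsilon$ and $\frac{2\pi}3L\le1.16\,\epsilon$. Hence $c_1\ge0.09\,\epsilon>0$, $c_1\le\frac32\epsilon\le1.125$, and $c_2\le2.91\,\epsilon\le2.19$. So $g(0)$, $(T_1g)(0)$, $(T_1^2g)(0)$ have lifts $a_0<a_1<a_2$ with consecutive gaps at least $c_1$ and $a_2-a_0\le4.38<2\pi-c_1$. At most one $k$ has $\mathrm{dist}(a_k,\pi+2\pi\mathbb Z)<c_1/2$: two such values would be near the same point of $\pi+2\pi\mathbb Z$, and differ by less than $c_1$, or near different ones, and differ by more than $2\pi-c_1$; both are excluded. The same holds for $h$. Each curve rules out at most one of three values, so some $k\in\{0,1,2\}$ gives $g'=T_1^kg$ and $h'=T_1^kh$ with $g'(0),h'(0)\in K:=\{z:|z-\pi|\ge c_1/2\}$.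

**Step 2 (digit $0$ collapses both curves).** We now apply $T_0$. The set $K$ is a closed arc centered at $0$ that avoids $\pi$. Since $f_0$ is monotone, fixes $0$, and the orbits of the two endpoints of $K$ converge to $0$, $f_0^m\to0$ uniformly on $K$. As $b_0(0)=0$, $(T_0^mg')(0)=f_0^m(g'(0))$. Since $(T_0u)(y)=f_{y/3}(u(y/3))$, for $y\in I$
$$|T_0^{m+j}g'(y)-T_0^{m+j}h'(y)|\le(1+\delta)^j\,|T_0^mg'(3^{-j}y)-T_0^mh'(3^{-j}y)| .$$
Both $T_0^mg'$ and $T_0^mh'$ are $L$-Lipschitz and $3^{-j}y\le2\pi3^{-j}$, so the right side is at most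
$$(1+\delta)^j\bigl(|f_0^mg'(0)|+|f_0^mh'(0)|+4\pi L3^{-j}\bigr).$$
Choose $j$ with $4\pi L\bigl(\frac{1+\delta}3\bigr)^j\le\frac r2$, then $m_0$ with $|f_0^mz|\le\frac r4(1+\delta)^{-j}$ for $z\in K$, $m\ge m_0$. The total is at most $r$ for all $m\ge m_0$, so $n(r)=m_0+j$ works, and it does not depend on $g,h,k$. $\square$

## 11. Exponential synchronization and the proof of Theorem A

**Proposition 9.** There are $C$ and $\vartheta<1$ with $E\,d(G_n,H_n)^s\le C\vartheta^n$ for all $g,h\in\mathcal G$, $n\ge0$, where $s$ is as in Lemma 7. Consequently $S=\{\eta\}$ is a singleton.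

*Proof.* **Step 1 (one contracting distance).** We combine Lemmas 7 and 8 in a truncated distance $\tilde d=\min(1,d^s/r_0^s)$. If $d(g,h)<r_0$, Lemma 7 gives $E\tilde d(G_N,H_N)\le\theta\,\tilde d(g,h)$; otherwise $E\tilde d(G_N,H_N)\le1=\tilde d(g,h)$. Since $(G_n,H_n)$ is Markov, $i\mapsto E\tilde d(G_{iN},H_{iN})$ is nonincreasing. Let $r=2^{-1/s}r_0$ and $M=qN\ge n(r)+2$ with $q\ge1$.

If $d(g,h)\ge r_0$: with $k$ from Lemma 8, the word $\omega_1\dots\omega_M=1^k0^{M-k}$ has probability $3^{-M}$ and yields $G_M=T_0^{M-k}T_1^kg$, $H_M=T_0^{M-k}T_1^kh$ with $M-k\ge n(r)$. Then $d(G_M,H_M)\le r$ and $\tilde d(G_M,H_M)\le\frac12$. So $E\tilde d(G_M,H_M)\le1-\frac12\,3^{-M}$, while $\tilde d(g,h)=1$. If $d(g,h)<r_0$: by monotonicity $E\tilde d(G_M,H_M)\le E\tilde d(G_N,H_N)\le\theta\,\tilde d(g,h)$. In all cases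
$$E\tilde d(G_M,H_M)\le\theta_1\tilde d(g,h),\qquad\theta_1=\max\bigl(\theta,1-\tfrac12\,3^{-M}\bigr)<1 .$$

**Step 2 (iteration).** By the Markov property $E\tilde d(G_{iM},H_{iM})\le\theta_1^i$. We return to $d$. Since $d\le\pi$ and $r_0<\pi$, $d^s\le\pi^s\tilde d$. For $n=iM+t$, $0\le t<M$, using $d(T_jg,T_jh)\le(1+\delta)d(g,h)$,
$$E\,d(G_n,H_n)^s\le(1+\delta)^{Ms}\pi^s\theta_1^i\le C\vartheta^n,\qquad\vartheta=\theta_1^{1/M},\quad C=(1+\delta)^{Ms}\pi^s\theta_1^{-1}.$$

**Step 3 (uniqueness).** We compare two stationary laws $\eta,\eta'$. Functions $\Phi$ that are Lipschitz for the metric $d^s$ are dense in $C(\mathcal G)$ (Stone–Weierstrass), and for these, by stationarity,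
$$\Bigl|\int\Phi\,d\eta-\int\Phi\,d\eta'\Bigr|=\Bigl|\iint E\bigl(\Phi(G_n)-\Phi(H_n)\bigr)\,d\eta(g)\,d\eta'(h)\Bigr|\le\mathrm{Lip}(\Phi)\,C\vartheta^n\to0 .$$
So $\eta=\eta'$. $\square$

**Proof of Theorem A.** With $S=\{\eta\}$ and $\mu:=\mu_\eta$, Lemma 1 shows that for every $g\in\mathcal G$, in particular $g\equiv z$ for every $z$, and $P$-a.e. $\omega$, i.e. $m$-a.e. $y$, the only limit point of the empirical measures is $\mu$. By compactness of the space of probabilities on $\mathbb T^2$ they converge to $\mu$. Fubini gives Lebesgue-a.e. $(y,z)$. Since (H) contains $0<\epsilon<0.1$, $0<20\delta<\epsilon$, Conjecture A.1 holds for all those parameters. $\blacksquare$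

From here on $\eta$ and $\mu$ are these. As $S$ is a point, $\eta$ is extreme, so $\mu$ is ergodic by Lemma 4, and $\lambda(\mu)<0$ by Proposition 6.

## 12. Exponential equidistribution and decay of correlations: Theorem B(i)

**Step 1 (curves equidistribute).** We turn Proposition 9 into a statement on integrals. Let $[\varphi]_\alpha$ be the Hölder constant of $\varphi$ for the sum of the arc distances, and $\Phi(g)=\int\varphi(y,g(y))\,dm(y)$. Then $|\Phi(g)-\Phi(h)|\le[\varphi]_\alpha d(g,h)^\alpha$. By (1), and as $\sigma^n\omega$ is independent of $G_n$ and $y_*P=m$,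
$$\int\varphi(F^n(y,g(y)))\,dm(y)=E\varphi(\mathrm{ev}(G_n,\sigma^n\omega))=\mathsf P^n\Phi(g),$$
while $\int\varphi\,d\mu=\int\Phi\,d\eta=\int\mathsf P^n\Phi\,d\eta$. If $\alpha\ge s$ then $d^\alpha\le\pi^{\alpha-s}d^s$; if $\alpha<s$ then Jensen gives $E\,d^\alpha\le(E\,d^s)^{\alpha/s}$. In either case Proposition 9 yields $C'$ and $\tau_0<1$, depending on $\alpha$, with
$$\Bigl|\mathsf P^n\Phi(g)-\int\varphi\,d\mu\Bigr|\le C'[\varphi]_\alpha\tau_0^n\qquad\text{for all }g\in\mathcal G,\ n\ge0 .\tag{4}$$
This is the first claim.

**Step 2 (correlations).** We separate the first $k$ digits from the rest. We have $\int\varphi\circ F^n\,\psi\,d\mu=E_{\eta\times P}[\varphi(F^n\mathrm{ev})\,\psi(\mathrm{ev})]$ for the test function $\psi$ of the theorem. Put $\psi_k=\psi(\mathrm{ev}(g,\omega_1\dots\omega_k000\dots))$. Changing the digits after the $k$-th moves $y(\omega)$ by at most $2\pi3^{-k}$, hence $\mathrm{ev}$ by at most $(1+L)2\pi3^{-k}$, so $|\psi(\mathrm{ev})-\psi_k|\le C''[\psi]_\alpha3^{-\alpha k}$. For $k\le n$, $\psi_k$ is determined by $g$ and $\omega_1,\dots,\omega_k$,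 and by (1) and (4)
$$E[\varphi(F^n\mathrm{ev})\mid g,\mathcal F_k]=\mathsf P^{n-k}\Phi(G_k),\qquad\Bigl|\mathsf P^{n-k}\Phi(G_k)-\int\varphi\,d\mu\Bigr|\le C'[\varphi]_\alpha\tau_0^{n-k}.$$
Therefore
$$\Bigl|\int\varphi\circ F^n\,\psi\,d\mu-\int\varphi\,d\mu\int\psi\,d\mu\Bigr|\le2C''\|\varphi\|_\infty[\psi]_\alpha3^{-\alpha k}+C'[\varphi]_\alpha\|\psi\|_\infty\tau_0^{n-k},$$
where the factor $2$ accounts for replacing $\psi$ by $\psi_k$ and, in $E\psi_k$, back. Taking $k=\lfloor n/2\rfloor$ gives the claim. $\square$

## 13. Random unstable curves and the Bernoulli property: Theorem B(ii)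

**Step 1 (limit curves).** We construct $\gamma_\omega$ by composing in the opposite order. Fix $g\in\mathcal G$. The word $(\omega_1,\dots,\omega_n)$ and its reversal have the same law and are independent of $\omega_{n+1}$. So Proposition 9, applied conditionally on $\omega_{n+1}$ with $h=T_{\omega_{n+1}}g$, gives
$$E\,d\bigl(T_{\omega_1}\cdots T_{\omega_n}g,\ T_{\omega_1}\cdots T_{\omega_{n+1}}g\bigr)^s\le C\vartheta^n .$$
By Chebyshev, this distance exceeds $\vartheta^{n/(2s)}$ with probability at most $C\vartheta^{n/2}$. By Borel–Cantelli the sequence is a.s. Cauchy, so $\gamma_\omega=\lim_nT_{\omega_1}\cdots T_{\omega_n}g\in\mathcal G$ exists a.s., and is measurable in $\omega$. The law of $T_{\omega_1}\cdots T_{\omega_n}g$ is $\delta_g\mathsf P^n$, which tends to $\eta$ by Proposition 9 and stationarity of $\eta$; so $\gamma_\omega$ has law $\eta$. Applying the continuous map $T_{\omega_1}$ to $T_{\omega_2}\cdots T_{\omega_{n+1}}g\to\gamma_{\sigma\omega}$ gives $\gamma_\omega=T_{\omega_1}\gamma_{\sigma\omega}$ a.s. Since $\mu=\mathrm{ev}_*(\eta\times P)=\int(\mathrm{graph}\,g)_*m\,d\eta(g)$,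 we get $\mu=\int(\mathrm{graph}\,\gamma_\omega)_*m\,dP(\omega)$.

**Step 2 (unstable sets).** We exhibit converging backward orbits. The identity $\gamma_\omega=T_{\omega_1}\gamma_{\sigma\omega}$ says that $F$ maps $\bigl(b_{\omega_1}(y),\gamma_{\sigma\omega}(b_{\omega_1}(y))\bigr)$ to $(y,\gamma_\omega(y))$. Iterating, $(y,\gamma_\omega(y))$ has the $n$-th preimage $\bigl(x_n,\gamma_{\sigma^n\omega}(x_n)\bigr)$ with $x_n=b_{\omega_n}\cdots b_{\omega_1}(y)$. For two points of the curve over $y,y'$ these preimages are at distance at most $(1+L)3^{-n}|y-y'|$. So the curves lie in unstable sets.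

**Step 3 (natural extension).** Recall that the natural extension of a measure-preserving map is the invertible system of its backward orbits. For $(\times3,m)$ a backward orbit is given by $y$ and the digits of the branches chosen in the past. So the natural extension is $(\Omega\times\mathbb T,P\times m)$ with the map $(\omega,y)\mapsto(j\omega,3y)$, where $y=b_j(3y)$ (with $y$ and $3y$ represented in $[0,2\pi)$) and $j\omega$ is $\omega$ with $j$ put in front. Reading $\omega$ as the past digits and the expansion of $y$ as the future ones, this is the Bernoulli shift $(\frac13,\frac13,\frac13)$.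

We now compare it with $(F,\mu)$. The map $(\omega,y)\mapsto(y,\gamma_\omega(y))$ carries $P\times m$ to $\mu$, and for a.e. $(\omega,y)$
$$F(y,\gamma_\omega(y))=(3y,(T_j\gamma_\omega)(3y))=(3y,\gamma_{j\omega}(3y)),$$
so it is a semiconjugacy. The exceptional set is null because $j\omega$ has law $P$. As the first system is invertible, the semiconjugacy factors through the natural extension of $(F,\mu)$: send a point to the sequence of images of its backward orbit. The natural extension of $(F,\mu)$ in turn factors, through the projection to $y$, onto the natural extension of $(\times3,m)$. The composition is the identity of the natural extension of $(\times3,m)$, so the first factor map is injective modulo null sets, hence an isomorphism. So the natural extension of $(F,\mu)$ is this Bernoulli shift. Entropy is unchanged by passing to the natural extension, so $h_\mu(F)=\log3$.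

**Step 4 (exponents).** We compute the growth of $DF^n$. The matrix $DF$ is lower triangular with diagonal entries $3$ and $1-\delta\cos z$ and off-diagonal entry $\epsilon\sin y$. So $DF^n$ is lower triangular with diagonal $3^n$ and $(f_y^n)'(z)$, and its off-diagonal entry $e_n$ satisfies $|e_{n+1}|\le(1+\delta)|e_n|+\epsilon3^n$, hence $|e_n|=O(3^n)$ because $1+\delta<3$. The vector $(1,0)$ therefore grows at rate $\log3$, and $(0,1)$ at rate $\lim\frac1n\log(f_y^n)'(z)=\lambda(\mu)<0$ for $\mu$-a.e. point, by Birkhoff. The entropy equals the sum $\log3$ of the positive exponents, which is the Pesin formula. $\square$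

## 14. The exceptional point in each fiber: Theorem B(iii)

**Step 1 (pairs of points synchronize).** We start from countably many points. Let $Z\subset\mathbb T$ be countable and dense and $\beta=\vartheta^{1/(2s)}<1$. For constant curves $g\equiv z$, $h\equiv z'$, Chebyshev and Proposition 9 give $P(d(G_n,H_n)>\beta^n)\le C\vartheta^{n/2}$. By (2) and Borel–Cantelli, for a.e. $y$ and all $z,z'\in Z$, $|f_y^nz-f_y^nz'|\le\beta^n$ eventually. Fix such a $y$.

**Step 2 (contracting and expanding arcs).** Two image points are close, but which of the two arcs between them is short? For $z\ne z'$ in $Z$, the images of the two complementary closed arcs $[z,z'],[z',z]$ have lengths summing to $2\pi$, with minimum $|f_y^nz-f_y^nz'|$. One step multiplies lengths by factors in $[1-\delta,1+\delta]$, so if one arc has image length at most $\beta^n$ with $n$ large, then at time $n+1$ its length is at most $(1+\delta)\beta^n<2\pi-\beta^{n+1}$, and it is still the short one. So exactly one of the two arcs has image length at most $\beta^n$ eventually; call it contracting and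 the other expanding. Subarcs with endpoints in $Z$ of contracting arcs are contracting. If a finite subset of $Z$ with at least two points cuts $\mathbb T$ into arcs, exactly one is expanding: not all are contracting, because image lengths sum to $2\pi$; and if one is expanding, its complement is contracting, so all the others are.

**Step 3 (the point $\kappa(y)$).** We let the cuts become dense. Enumerate $Z$, and for $k\ge2$ let $E_k$ be the expanding closed arc for the first $k$ points. A new point refines the partition, and pieces of contracting arcs are contracting, so $E_{k+1}\subset E_k$. By density $|E_k|\to0$, so the $E_k$ shrink to a point $\kappa(y)$. It is measurable in $y$, since "$[z,z']$ is contracting" is a Borel condition on $y$ and $E_k$ takes finitely many values. A compact arc avoiding $\kappa(y)$ lies in the complement of some $E_k$, whose closure is a contracting arc, so its images have length at most $\beta^n$ eventually.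

**Step 4 (uniqueness and equivariance).** We check $f_y\kappa(y)=\kappa(3y)$. Suppose $\kappa'\ne\kappa(y)$ also had the property that every compact arc avoiding it is contracted exponentially. Cover $\mathbb T$ by two compact arcs, one avoiding $\kappa(y)$ and one avoiding $\kappa'$. Both image lengths tend to $0$, yet they sum to at least $2\pi$, a contradiction. So $\kappa(y)$ is the unique point with the property. A compact arc avoiding $f_y\kappa(y)$ is $f_y(A')$ with $A'$ a compact arc avoiding $\kappa(y)$, and $f_{3y}^n(f_yA')=f_y^{n+1}A'$. So $f_y\kappa(y)$ has the property for $3y$, and for a.e. $y$ (those for which $3y$ is good too) uniqueness gives $f_y\kappa(y)=\kappa(3y)$.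

**Step 5 (the basin).** We spread Theorem A from $Z$ to all $z\ne\kappa(y)$. By Theorem A, for a.e. $y$ all $(y,z')$ with $z'\in Z$ are in the basin of $\mu$. Given $z\ne\kappa(y)$, choose $z'\in Z\setminus\{\kappa(y)\}$ (if $z'=z$ there is nothing to do). One of the arcs joining $z$ and $z'$ avoids $\kappa(y)$, so $|f_y^nz-f_y^nz'|\to0$ and the two orbits have the same time averages. So $(y,z)$ is in the basin. $\square$

## 15. Exactly two ergodic measures over Lebesgue measure: Theorem B(iv)

**Step 1 (classification).** We find all invariant probabilities with marginal $m$. By $f_y\kappa(y)=\kappa(3y)$, $\mu^-=(\mathrm{id},\kappa)_*m$ is invariant and $(F,\mu^-)\cong(\times3,m)$, so it is ergodic. If $\mu=\mu^-$, then $\mu_y=\delta_{\kappa(y)}$ and $f_{y*}\mu_y=\mu_{3y}$ for a.e. $y$, against Lemma 3. So $\mu\ne\mu^-$.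

Let $\nu$ be invariant with marginal $m$. The marginals of its ergodic components are invariant under tripling and average to $m$, which is ergodic, hence extreme among invariant probabilities; so almost every component has marginal $m$. Assume first $\nu$ ergodic. The set $\{(y,z):z=\kappa(y)\}$ is contained in its preimage under $F$ modulo $\nu$, and the two have equal measure, so it is invariant modulo $\nu$ and has $\nu$-measure $0$ or $1$. If $1$, then $\nu=\mu^-$. If $0$, then by (iii) $\nu$-a.e. point lies in the basin of $\mu$, and by Birkhoff $\nu=\mu$. In general $\nu$ is a mixture of its components, so $\nu=a\mu+(1-a)\mu^-$. Conversely all these are invariant with marginal $m$.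

It remains to show $\lambda^-:=\lambda(\mu^-)>0$. Let $S_k(y)=\sum_{i<k}\log f'(\kappa(3^iy))$; by Birkhoff $S_k/k\to\lambda^-$ a.e. For $\xi>0$ let $r_\xi\in(0,1)$ be such that $|\log f'(z)-\log f'(z')|\le\xi$ if $|z-z'|\le r_\xi$. If $A$ is an arc containing $\kappa(y)$ and $|f_y^iA|\le r_\xi$ for all $i<k$, then, as $f_y^i\kappa(y)=\kappa(3^iy)\in f_y^iA$,
$$|A|e^{S_k-\xi k}\le|f_y^kA|\le|A|e^{S_k+\xi k}.\tag{5}$$

**Step 2 ($\lambda^-$ is not negative).** A contracted neighborhood of $\kappa(y)$ would leave no room. Suppose $\lambda^-<0$ and take $\xi=|\lambda^-|/3$. For a.e. $y$, $S_k+\xi k\to-\infty$, so $\sup_k(S_k+\xi k)<\infty$. Choose a closed arc around $\kappa(y)$, with $\kappa(y)$ in its interior, of length $\rho(y)$ so small that $\rho(y)e^{S_k+\xi k}<r_\xi$ for all $k\ge0$. By (5) and induction its $k$-th image has length at most $\rho(y)e^{S_k+\xi k}$, which tends to $0$. The complementary closed arc avoids $\kappa(y)$ and also shrinks to $0$ by (iii). The two lengths sum to $2\pi$, a contradiction.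

**Step 3 ($\lambda^-$ is not zero).** A slowly growing neighborhood of $\kappa(y)$ would violate the rate in Proposition 9. Suppose $\lambda^-=0$. Choose $\xi>0$ with $(3+5s)\xi<-\log\vartheta$. As $S_k/k\to0$ a.e., there is $c$ such that $Y=\{y:|S_k(y)|\le c+\xi k\ \forall k\}$ has $m(Y)\ge\frac12$. Let $\rho=e^{-3\xi n}$ with $n$ so large that $\rho e^{c+2\xi n}\le r_\xi$. If $y\in Y$ and $A=[z,z+\rho]\ni\kappa(y)$, then by (5) and induction
$$\rho e^{-c-2\xi k}\le|f_y^kA|\le\rho e^{c+2\xi k}\le r_\xi\qquad(0\le k\le n).$$
As $r_\xi<\pi$, arc distance equals this length, so $|f_y^nz-f_y^n(z+\rho)|=|f_y^nA|\ge e^{-c-5\xi n}$. For each $y$ the set of $z$ with $\kappa(y)\in[z,z+\rho]$ has normalized measure $\rho/2\pi$. Hence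
$$\iint|f_y^nz-f_y^n(z+\rho)|^s\,dm(y)\,\frac{dz}{2\pi}\ \ge\ \frac12\cdot\frac{e^{-3\xi n}}{2\pi}\,e^{-sc-5s\xi n}.$$
By (2) and Proposition 9 for the constant curves $z$ and $z+\rho$, the left side is at most $C\vartheta^n$. Since $e^{-(3+5s)\xi}>\vartheta$, this is false for large $n$. So $\lambda^->0$. $\square$

## 16. The support of $\mu$ and $\omega$-limit sets: Theorem B(v)

**Step 1 ($\omega(y,z)\supset\operatorname{supp}\mu$).** We use positive frequency of visits. If the time averages of $(y,z)$ converge to $\mu$, then for an open set $U$ meeting $\operatorname{supp}\mu$ the lower frequency of visits is at least $\mu(U)>0$, so $U$ is visited infinitely often. Thus every point of $\operatorname{supp}\mu$ is in $\omega(y,z)$. By Theorem A this applies for every $z$ and a.e. $y$.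

**Step 2 ($\omega(y,z)\subset\operatorname{supp}\mu$).** We shadow the orbit by one inside $\operatorname{supp}\mu$. Fix $\gamma\in\operatorname{supp}\eta$. The support of $\eta\times P$ is $\operatorname{supp}\eta\times\Omega$, and $\mathrm{ev}$ is continuous, so $\mathrm{ev}(\operatorname{supp}\eta\times\Omega)\subset\operatorname{supp}\mu$. As $y(\Omega)=I$, $(y,\gamma(y))\in\operatorname{supp}\mu$ for all $y\in I$. Since $F$ is continuous and $\mu$ invariant, $F(\operatorname{supp}\mu)\subset\operatorname{supp}\mu$, so $F^n(y,\gamma(y))\in\operatorname{supp}\mu$ for all $n$. By (1) with the curves $g\equiv z$ and $h=\gamma$, $|f_y^nz-f_y^n(\gamma(y))|\le d(G_n,H_n)$ for $y=y(\omega)$, and by Proposition 9, Chebyshev and Borel–Cantelli the right side tends to $0$ a.s. So for every $z$ and a.e. $y$ the orbit of $(y,z)$ approaches the closed set $\operatorname{supp}\mu$, and $\omega(y,z)\subset\operatorname{supp}\mu$.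

**Step 3 (full support in the range of the conjecture).** We combine with Theorem A.1(1). For $0<\epsilon<0.1$ and $0<20\delta<\epsilon$, that theorem says that $\omega(y,z)$ is dense in $\mathbb T^2$ for a.e. $(y,z)$. An $\omega$-limit set is closed, so it equals $\mathbb T^2$, and by Steps 1 and 2 it equals $\operatorname{supp}\mu$ for a.e. $(y,z)$. Hence $\operatorname{supp}\mu=\mathbb T^2$. $\blacksquare$
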